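# Full twists read along complex lines: presenting the pure braid group by squares of reflections

## 1. The punctures of a complex line and the words they spell

Paths are composed from left to right throughout. Let $V_{\mathbb R}$ be a real vector space of dimension $n$, and let $V=V_{\mathbb R}\otimes\mathbb C$ be its complexification, with conjugation $x\mapsto\bar x$. Let $\mathcal A$ be a finite nonempty set of hyperplanes of $V_{\mathbb R}$ through the origin. Each $H\in\mathcal A$ is the kernel of a real linear form $\alpha_H$, which we extend $\mathbb C$-linearly to $V$. Put $H_{\mathbb C}=\{x\in V:\alpha_H(x)=0\}$, $N=|\mathcal A|$ and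
$$M=V\setminus\bigcup_{H\in\mathcal A}H_{\mathbb C}.$$
A vector $u\in V_{\mathbb R}$ is *regular* if it lies on no $H$. The *chambers* are the connected components of the set of regular vectors.

The whole talk turns on one construction. Stand at a point $v\in M$, look along the complex line $v+\mathbb Cu$ in a real direction $u$, and list the hyperplanes in the order in which a rotating ray in that line meets them.

**Definition (base point).** Fix $v\in M$ with
$$\alpha_H(v)/\alpha_K(v)\notin\mathbb R\qquad\text{for all }H\neq K\text{ in }\mathcal A. \tag{1}$$
Equivalently, the arguments of the numbers $\alpha_H(v)$ are pairwise distinct modulo $\pi$. Such $v$ exist arbitrarily close to any given point of $M$. Indeed, (1) fails for $H,K$ exactly on the zero set of the real polynomial $\mathrm{Im}(\alpha_H(v)\overline{\alpha_K(v)})$, which is not identically zero because $\alpha_H,\alpha_K$ are independent, and a finite union of such zero sets has empty interior.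

**Definition (punctures).** For $u\in V_{\mathbb R}$ with $\alpha_H(u)\ne0$ put
$$\lambda_H(u)=-\frac{\alpha_H(v)}{\alpha_H(u)},\qquad\text{so that } v+\lambda u\in H_{\mathbb C}\iff\lambda=\lambda_H(u).$$

**Definition (words).** Let $u$ be regular. Since $\alpha_H(u)$ is real, $\arg\lambda_H(u)\equiv\arg\alpha_H(v)$ modulo $\pi$. So by (1) the arguments of the $\lambda_H(u)$ are distinct, even modulo $\pi$. Modulo $2\pi$ they depend only on the signs of the $\alpha_H(u)$, that is, on the chamber $C\ni u$. For $\theta_0\in\mathbb R$ let $w(C,\theta_0)$ be the word listing every $H$ once, by increasing argument of $\lambda_H(u)$ in $[\theta_0,\theta_0+2\pi)$.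

**Definition (straight meridian, full turn).** For $u\in V_{\mathbb R}$ with $\alpha_H(u)\neq0$, the *straight meridian* $m_H\in\pi_1(M,v)$ goes along $v+\tau\lambda_H(u)u$, $0\le\tau\le1$, until near $H_{\mathbb C}$, then once counterclockwise around a small circle in the line $v+\mathbb Cu$, then back. (Section 4 checks that the segment avoids the other hyperplanes and that $u$ does not matter.) Let $\Omega$ be the loop $\theta\mapsto e^{i\theta}v$, $0\le\theta\le2\pi$.

**Example 1.** Let $n=2$, with the three forms $x,\ y,\ x+y$ numbered $1,2,3$, and $v=(1,i)$. The values at $v$ are $1,\,i,\,1+i$, and (1) holds. For $u=(1,1)$ we get $\lambda_1=-1$, $\lambda_2=-i$, $\lambda_3=-(1+i)/2$, with arguments $\pi,\ 3\pi/2,\ 5\pi/4$; the word from $\theta_0=0$ is $1\,3\,2$. For $u=(2,-1)$ we get $\lambda_1=-1/2$, $\lambda_2=i$, $\lambda_3=-(1+i)$, with arguments $\pi,\ \pi/2,\ 5\pi/4$; the word from $\theta_0=0$ is $2\,1\,3$, a rotation of the first.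

The construction serves to answer a question about pure braid groups.

## 2. Dual braid groups, the full twist, and two theorems

For a set $X$ of words let $\overline X$ denote the relations saying that all elements of $X$ are equal.

Fix a finite irreducible Coxeter group $W$ with simple reflections $S$ and longest element $w_0$, and let $\mathrm{Red}_S(w_0)$ be the set of reduced words in $S$ for $w_0$. By results of Brieskorn–Saito and of Deligne, the braid group of $W$ has the presentation $B(W)=\langle S:\overline{\mathrm{Red}_S(w_0)}\rangle$. Now let $T$ be the set of all reflections of $W$, $N=|T|$, let $c$ be a Coxeter element (a product of the simple reflections in some order), and let $\mathrm{Red}_T(c)$ be the set of reduced words in $T$ for $c$. By results of Bessis and of Brady–Watt, building on Birman–Ko–Lee, the braid group is also presented as the *dual braid group*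
$$B_c(W)=\langle T:\overline{\mathrm{Red}_T(c)}\rangle .$$
We write $\mathbf t$ for the generator attached to $t\in T$.

The *pure braid group* $P_c(W)$ is the kernel of $B_c(W)\to W$, $\mathbf t\mapsto t$. It is generated by the squares $\mathbb T=\{\mathbf t^2:t\in T\}$. Its center is infinite cyclic. The *full twist* $\Delta^2$ is the positive generator of the center; it is the square of the positive lift $\Delta\in B(W)$ of $w_0$, which is a positive word in the generators of $B_c(W)$. Let $\mathrm{Red}_{\mathbb T}(\Delta^2)$ be the set of minimal-length positive words in $\mathbb T$ that represent $\Delta^2$. These are the words $\mathbf t_1^2\cdots\mathbf t_N^2$ in which each reflection occurs exactly once and whose product is $\Delta^2$.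

The two presentations of $B(W)$ above have the same shape: take a natural generating set and one natural element, and declare all shortest words for that element equal. Does this recipe work for the pure braid group with the squares $\mathbb T$ and the element $\Delta^2$? This is the conjecture posed in the report https://www.mfo.de/document/1820/OWR_2018_23.pdf, and the answer is yes. Let $G=\langle\mathbb T:\overline{\mathrm{Red}_{\mathbb T}(\Delta^2)}\rangle$, with one formal generator for each element of $\mathbb T$.

**Theorem 1.** For $W$ finite irreducible and $c$ any Coxeter element, the natural homomorphism $G\to P_c(W)$ is an isomorphism.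

**Example 2.** Let $W$ be the dihedral group of order $6$, with simple reflections $a,b$, and put $c=ab$, $d=bab$. Then $\mathrm{Red}_T(c)=\{ab,bd,da\}$ and $B_c(W)=\langle a,b,d: ab=bd=da\rangle$. Eliminating $d=b^{-1}ab$ leaves $b^{-1}aba=ab$, that is, $aba=bab$. Here
$$\Delta^2=(aba)^2=(ab)^3=a(bab)ab=a^2\,b\,a^2\,b,\qquad b^2d^2=b^2\,b^{-1}a^2b=b\,a^2\,b,$$
so $\Delta^2=a^2b^2d^2$. As $\Delta^2$ is central, the rotations $b^2d^2a^2$ and $d^2a^2b^2$ also represent it.

The theorem is really one about arrangements. Let $\mathcal L_2$ be the set of codimension-2 intersections $X$ of members of $\mathcal A$, let $m_X=\#\{H\in\mathcal A:H\supset X\}$, and let $b_2=\sum_{X\in\mathcal L_2}(m_X-1)$.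

**Theorem 2.** Let $n\ge2$, let $\mathcal A$ be as in Section 1 and let $v$ satisfy (1).

(i) $m_H$ does not depend on $u$, and every word $w(C,\theta_0)$ evaluated at the $m_H$ equals $\Omega$.

(ii) $\pi_1(M,v)=\langle m_H\ (H\in\mathcal A): \text{all words }w(C,\theta_0)\text{ are equal}\rangle$.

(iii) There is a real affine plane $\Pi\subset V_{\mathbb R}$ such that in (ii) it suffices to use the chambers meeting $\Pi$; there are $1+N+b_2$ of them.

For the six mirrors of type $A_3$ there are four $X$ with $m_X=3$ and three with $m_X=2$, so $b_2=11$, and (iii) uses $18$ of the $24$ chambers.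

Theorem 2 gives Theorem 1 once we know that under $P_c(W)\cong\pi_1(M,v)$ the squares $\mathbf t^2$ become the straight meridians and $\Delta^2$ becomes $\Omega$. Sections 4–9 prove Theorem 2, Sections 10–13 make this identification, and Section 14 concludes.

## 3. Lines in the plane and coordinate planes in space, by hand

**Lines in the plane.** Let $n=2$ and $N=m\ge2$. By (1) the $\mathbb R$-linear map $V_{\mathbb R}^*\to\mathbb C$, $\alpha\mapsto\alpha(v)$, takes two forms to numbers with non-real ratio, so it is an isomorphism of real planes. For regular $u$ let $\varepsilon_H$ be the sign of $\alpha_H(u)$. The forms $\varepsilon_H\alpha_H$ lie in the open half-plane of forms positive at $u$, so the numbers $\lambda_H(u)=-\varepsilon_H\alpha_H(v)/|\alpha_H(u)|$ lie in an open half-plane of $\mathbb C$. When $u$ crosses one line $H$ at a point $y$, the other forms $\varepsilon_K\alpha_K$ stay in the open half-plane of forms positive at $y$, which is bounded by $\mathbb R\alpha_H$, while $\varepsilon_H\alpha_H$ jumps from one end of this half-plane to the other. So the first letter becomes the last, or conversely. Hence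 the words $w(C,\theta_0)$ are exactly the $m$ rotations of a single word $x_1x_2\cdots x_m$.

Put $w=x_1\cdots x_m$. The relation $x_2\cdots x_mx_1=w$ says $x_1^{-1}wx_1=w$. Given this, $x_3\cdots x_mx_1x_2=w$ says that $x_2$ commutes with $w$, and so on. So the relations say that $w$ is central. As $x_1,\dots,x_{m-1},w$ is a free basis of the free group, the group presented is $F_{m-1}\times\mathbb Z$. On the other side, choose coordinates with one line equal to $\{x=0\}$; then $(x,y)\mapsto(x,y/x)$ identifies $M$ with $\mathbb C^*\times(\mathbb C\setminus\{m-1\text{ points}\})$, and $\pi_1(M)\cong\mathbb Z\times F_{m-1}$ too.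

Granting (i), there is a homomorphism between these groups sending $x_H$ to $m_H$. It is onto. Indeed, $M\to M/\mathbb C^*=\mathbb P^1\setminus\{m\text{ points}\}$ is a $\mathbb C^*$-bundle whose fibre class is $\Omega$; the punctured line $(v+\mathbb Cu)\cap M$ embeds in the base as the complement of one further point, so its $\pi_1$ surjects onto that of the base; therefore the $m_H$ and $\Omega$ generate $\pi_1(M,v)$, and $\Omega$ is a product of the $m_H$. Finally $F_{m-1}\times\mathbb Z$ is finitely generated and residually finite, hence Hopfian, so the surjection is an isomorphism. This is Theorem 2(ii) for $n=2$ and $N\ge2$.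

**Coordinate planes in dimension 3.** Is one chamber enough in general? Take the forms $x_1,x_2,x_3$ and $v=(1,e^{i\pi/3},e^{2i\pi/3})$. For $u=(1,1,1)$ the arguments are $\pi,4\pi/3,5\pi/3$, and the words of this chamber are the rotations of $x_1x_2x_3$. Their equality says only that $x_1x_2x_3$ is central, which gives the non-abelian group $F_2\times\mathbb Z$. But $M=(\mathbb C^*)^3$ has $\pi_1=\mathbb Z^3$. So one chamber is not enough. For $u=(1,-1,1)$ the argument of $\lambda_2$ becomes $\pi/3$, and the words are the rotations of $x_1x_3x_2$. From $x_1x_2x_3=x_1x_3x_2$ we get $x_2x_3=x_3x_2$, from $x_2x_3x_1=x_2x_1x_3$ we get $x_1x_3=x_3x_1$, and from $x_3x_1x_2=x_3x_2x_1$ we get $x_1x_2=x_2x_1$. This is $\mathbb Z^3$. The comparison of two chambers across a wall carries the information.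

## 4. Every word equals the full turn

This section proves Theorem 2(i).

**Step 1: independence of $u$.** We show that the straight meridian is well defined. Replacing $u$ by a nonzero real multiple changes neither the segment nor the line, so normalize $\alpha_H(u)=1$; such $u$ form a connected affine space. On the segment $v+\tau\lambda_H(u)u$ and for $K\neq H$, the form $\alpha_K$ takes the value $\alpha_K(v)-\tau\alpha_H(v)\alpha_K(u)$. If this vanished, then $\alpha_K(v)/\alpha_H(v)=\tau\alpha_K(u)$ would be real, contradicting (1). And $\alpha_H=(1-\tau)\alpha_H(v)$ vanishes only at $\tau=1$. So the loops exist and form a continuous family over a connected set, all based at $v$; hence they are homotopic.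

**Step 2: a fact about sectors.** This converts words in a punctured plane into loops.

**Lemma 4.1 (sectors).** Let $F$ be $\mathbb C$ minus finitely many nonzero punctures with distinct arguments, and let $x_j\in\pi_1(F,0)$ be the straight counterclockwise loop around the $j$-th puncture. Let $\theta<\theta'\le\theta+2\pi$ and $R>0$ be such that the rays at angles $\theta,\theta'$ contain no puncture of modulus $\le R$ and the open sector between them contains no puncture of modulus $\ge R$. Then the loop "out along ray $\theta$ to radius $R$, counterclockwise along the arc to $\theta'$, in along ray $\theta'$" is the product, in increasing order of argument, of the $x_j$ over the punctures in the sector.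

*Proof.* Insert between consecutive punctures intermediate rays, traversed in and then out. This writes the loop as a product, in increasing order, of loops around thin sectors containing at most one puncture. The boundary loop of a sector without puncture is trivial. With one puncture it runs once counterclockwise around a disc with that single puncture, so it is $x_j$. $\square$

**Step 3: the words.** Let $u\in C$ be regular. Decreasing $\theta_0$ slightly does not change the word, so assume that $\theta_0$ is not an argument of any $\lambda_H(u)$. Choose $R$ with $R|\alpha_H(u)|>|\alpha_H(v)|$ for all $H$, so that all punctures have modulus $<R$. Apply Lemma 4.1 in the line $v+\mathbb Cu$ with $\theta=\theta_0$, $\theta'=\theta_0+2\pi$. It says that $w(C,\theta_0)$, evaluated at the $m_H$, is the class of: the path $y_\tau=v+\tau Re^{i\theta_0}u$ from $v$ to $y=y_1$, then the circle $\theta\mapsto v+Re^{i(\theta_0+\theta)}u$, then the path back.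

Deform the circle by
$$(1-s+se^{i\theta})v+Re^{i(\theta_0+\theta)}u,\qquad 0\le s\le1 .$$
This stays in $M$, since $|1-s+se^{i\theta}|\le1$ gives $|(1-s+se^{i\theta})\alpha_H(v)|\le|\alpha_H(v)|<R|\alpha_H(u)|$. It equals $y$ at $\theta=0$ and $\theta=2\pi$, and at $s=1$ it is $\theta\mapsto e^{i\theta}y$. Finally the square $(\tau,\theta)\mapsto e^{i\theta}y_\tau$ lies in $M$, because $M$ is stable under $\mathbb C^*$. Its sides are $y_\tau$ (for $\theta=0$ and $\theta=2\pi$), $e^{i\theta}y$ (for $\tau=1$) and $\Omega$ (for $\tau=0$). So the loop is homotopic to $\Omega$. This proves (i). $\square$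

## 5. Turning the direction $u$: collision hyperplanes and a van Kampen quotient

To obtain *all* relations we let $u$ vary, also over complex vectors, and record how the punctures move.

**Step 1: where the punctures misbehave.** For complex $u$ the formula $\lambda_H(u)=-\alpha_H(v)/\alpha_H(u)$ still makes sense when $\alpha_H(u)\ne0$. Two punctures collide, $\lambda_H(u)=\lambda_K(u)$, exactly when $\alpha_H(v)\alpha_K(u)=\alpha_K(v)\alpha_H(u)$.

**Definition (collision hyperplane).** For $X\in\mathcal L_2$ choose $H\neq K$ in $\mathcal A$ containing $X$, and put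
$$\kappa_X=\alpha_H(v)\alpha_K-\alpha_K(v)\alpha_H,\qquad K_X=\ker\kappa_X\subset V.$$

For $n=2$ there is one $X=\{0\}$ (if $N\ge2$), and $K_X=\mathbb Cv$. In general we need four facts.

*$K_X$ depends only on $X$.* The form $\kappa_X$ is nonzero since $\alpha_H,\alpha_K$ are independent. Its kernel contains $X_{\mathbb C}$ and $v$, and $v\notin X_{\mathbb C}$ because $v\in M$. Counting dimensions, $K_X=\mathbb Cv\oplus X_{\mathbb C}$. In particular all punctures $\lambda_H$ with $H\supset X$ collide along $K_X$.

*$K_X\cap V_{\mathbb R}=X$.* Let $x$ be real with $\alpha_H(v)\alpha_K(x)=\alpha_K(v)\alpha_H(x)$. If $\alpha_K(x)\neq0$, then $\alpha_H(v)/\alpha_K(v)=\alpha_H(x)/\alpha_K(x)$ is real, contradicting (1). So $\alpha_K(x)=0$, and then $\alpha_H(x)=0$. This is the essential use of (1): **in real directions, collisions are invisible except in codimension two.**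

*Distinctness.* Hence the $K_X$ are pairwise distinct. They differ from every $H_{\mathbb C}$ because $v\in K_X$.

*The value at $\bar v$.* We have $\kappa_X(\bar v)=\alpha_H(v)\overline{\alpha_K(v)}-\alpha_K(v)\overline{\alpha_H(v)}=2i\,\mathrm{Im}(\alpha_H(v)\overline{\alpha_K(v)})\neq0$ by (1).

Let $\mathcal H=\{H_{\mathbb C}\}_{H}\cup\{K_X\}_X$ and $B=V\setminus\bigcup\mathcal H$. A real vector lies in $B$ if and only if it is regular, because $K_X\cap V_{\mathbb R}=X$ is contained in some $H$. For $u\in B$ the $N$ numbers $\lambda_H(u)$ are finite, nonzero and distinct.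

**Step 2: the bundle of punctured lines.** Put $F_u=\mathbb C\setminus\{\lambda_H(u)\}_H$ and $E=\{(u,\lambda):u\in B,\ \lambda\in F_u\}$. Near a given $u_0\in B$ put disjoint discs around the $\lambda_H(u_0)$, not containing $0$. Homeomorphisms of $\mathbb C$ supported in these discs, depending continuously on $u$, carry $\lambda_H(u_0)$ to $\lambda_H(u)$. So $E\to B$ is a fibre bundle, and $s(u)=(u,0)$ is a section. The homotopy sequence of a bundle with connected fibre and a section splits:
$$\pi_1(E,(u,0))=\pi_1(F_u,0)\rtimes s_*\pi_1(B,u).$$
For a path $\delta$ in $B$ from $u$ to $u'$ let $T_\delta:\pi_1(F_u,0)\to\pi_1(F_{u'},0)$ be the transport $x\mapsto s(\delta)^{-1}x\,s(\delta)$. If loops $x_\tau$ in the fibres $F_{\delta(\tau)}$, based at $0$, vary continuously with $\tau$, then $T_\delta(x_0)=x_1$. Also $T_{\delta\delta'}=T_{\delta'}\circ T_\delta$.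

For regular real $u$ the arguments of the punctures are distinct, so the straight loops $x_H(u)$ around $\lambda_H(u)$ form a free basis of $\pi_1(F_u,0)$.

**Step 3: removing hypersurfaces.** We need one general fact. A *meridian* of a hypersurface is a small counterclockwise circle in a disc transverse to it at a smooth point, joined to the base point by a path.

**Lemma 5.1 (meridians).** Let $Y$ be a connected complex manifold and $Z=\bigcup_jZ_j$ a finite union of distinct connected smooth closed hypersurfaces. Then $\pi_1(Y\setminus Z)\to\pi_1(Y)$ is onto, and its kernel is normally generated by one meridian of each $Z_j$, with any choice of connecting paths.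

*Proof.* Let $\Sigma=\bigcup_{j\ne k}Z_j\cap Z_k$, an analytic subset of real codimension $\ge4$. Loops and homotopies of loops, being of dimension at most $2$, can be moved off $\Sigma$, so $\pi_1(Y\setminus\Sigma)=\pi_1(Y)$. In $Y\setminus\Sigma$ the set $Z\setminus\Sigma$ is a closed submanifold of real codimension $2$. A generic loop misses it, which gives surjectivity. If a loop of $Y\setminus Z$ bounds a disc in $Y\setminus\Sigma$, make the disc transverse to $Z\setminus\Sigma$. It meets $Z$ in finitely many points, and the loop becomes a product of conjugates of meridians and their inverses. Finally $Z_j\setminus\Sigma$ is a connected complex manifold minus a proper analytic subset, hence connected. Moving the point along it shows that all meridians of $Z_j$ are conjugate. $\square$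

**Step 4: the van Kampen quotient.** Now we compute $\pi_1(M,v)$ from the motion of the punctures.

**Proposition 5.2.** For regular real $u$, the map $e:(u,\lambda)\mapsto v+\lambda u$ induces an isomorphism
$$\pi_1(F_u,0)\big/\langle\langle\, x^{-1}T_\beta(x):x\in\pi_1(F_u,0),\ \beta\in\pi_1(B,u)\,\rangle\rangle\;\cong\;\pi_1(M,v),\qquad x_H(u)\mapsto m_H. \tag{2}$$

*Proof.* Let $Y=\{(u,\lambda)\in V\times\mathbb C:v+\lambda u\in M\}$. It is the complement of a proper analytic subset in a vector space, so it is a connected complex manifold. A point $(u,\lambda)$ with $u\in B$ lies in $Y$ if and only if $\lambda\in F_u$. Hence $E=Y\setminus\bigcup_{Q\in\mathcal H}\big((Q\times\mathbb C)\cap Y\big)$.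

*From $E$ to $Y$.* Each $(Q\times\mathbb C)\cap Y$ contains $Q\times0$. So it is the complement of a proper analytic subset in the vector space $Q\times\mathbb C$, hence connected and smooth. A meridian of it may be taken at $(u_0,0)$, where $u_0\in Q$ lies on no other member of $\mathcal H$, with the circle inside $V\times0$, hence inside $s(B)$, and with connecting path in $s(B)$. By Lemma 5.1, $\pi_1(E)\to\pi_1(Y)$ is onto with kernel contained in $\langle\langle s_*\pi_1(B,u)\rangle\rangle$. Conversely $s(B)\subset V\times0\subset Y$, and $V\times 0$ is contractible, so $s_*\pi_1(B,u)$ dies in $\pi_1(Y)$. Therefore $\pi_1(Y)=\pi_1(E)/\langle\langle s_*\pi_1(B,u)\rangle\rangle$. The semidirect product is presented by $\pi_1(F_u,0)$ and $s_*\pi_1(B,u)$ with the relations $s(\beta)^{-1}x\,s(\beta)=T_\beta(x)$. Setting all $s(\beta)=1$ leaves $\pi_1(F_u,0)$ with the relations $x=T_\beta(x)$. This is the left side of (2).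

*From $Y$ to $M$.* The map $(u,\lambda)\mapsto(v+\lambda u,\lambda)$ identifies $Y\setminus\{\lambda=0\}$ with $M\times\mathbb C^*$; the inverse is $(x,\lambda)\mapsto((x-v)/\lambda,\lambda)$. Under it $e$ becomes the projection to $M$. The hypersurface $\{\lambda=0\}=V\times0$ is connected and smooth. Its meridian $\theta\mapsto(u_0,\varepsilon e^{i\theta})$ becomes $\theta\mapsto(v+\varepsilon e^{i\theta}u_0,\ \varepsilon e^{i\theta})$. The $M$-component lies in a small ball around $v$ and is null-homotopic; the $\mathbb C^*$-component is a generator of $\pi_1(\mathbb C^*)=\mathbb Z$. By Lemma 5.1, $\pi_1(M)\times\mathbb Z\to\pi_1(Y)$ is onto with kernel $1\times\mathbb Z$. The composite of this map with $e_*$ is the projection to $\pi_1(M)$, which has the same kernel and is onto. So $e_*:\pi_1(Y)\to\pi_1(M)$ is an isomorphism, for every choice of base point because $Y$ is connected. With base point $(u,0)$ it sends $x_H(u)$ to $m_H$, by the definition of $m_H$. $\square$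

## 6. Crossing one wall

We now compute the transport for the simplest motions between real directions, and see that the words $w(C,\theta_0)$ are made for them.

**Definition (half-turn).** Let $y\in V_{\mathbb R}$ lie on exactly one $H\in\mathcal A$, let $e\in V_{\mathbb R}$ with $\alpha_H(e)\ne0$, and let $\eta>0$ be small. The *half-turns* at $y$ are the paths $\varphi\mapsto y+\eta e^{i\varphi}e$, with $\varphi$ running from $0$ to $\pi$ or from $0$ to $-\pi$, and the inverses of these paths.

Half-turns lie in $B$. Indeed $y$ lies in no $X=K_X\cap V_{\mathbb R}$, so a small ball around $y$ in $V$ meets $\bigcup\mathcal H$ only in $H_{\mathbb C}$, and $\alpha_H(y+\eta e^{i\varphi}e)=\eta e^{i\varphi}\alpha_H(e)\neq0$. A half-turn joins the two chambers adjacent to $y$.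

For a set $\mathcal C$ of chambers let
$$G(\mathcal C)=\langle g_H\ (H\in\mathcal A): \text{all words } w(C,\theta_0),\ C\in\mathcal C,\ \theta_0\in\mathbb R,\ \text{are equal}\rangle,$$
and for regular $u$ let $\varphi_u:\pi_1(F_u,0)\to G(\mathcal C)$ be the homomorphism $x_H(u)\mapsto g_H$.

**Lemma 6.1.** Let $\delta$ be a path from $u$ to $u'$ that is either a real path inside a single chamber, or a half-turn between two chambers belonging to $\mathcal C$. Then $\varphi_{u'}\circ T_\delta=\varphi_u$.

*Proof.* **Step 1: inside a chamber.** The punctures move along fixed distinct rays, so the straight loops form a continuous family and $T_\delta(x_H(u))=x_H(u')$.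

**Step 2: how the punctures move in a half-turn.** Let $\delta$ be $y+\eta e^{i\varphi}e$, $0\le\varphi\le\pi$, so $u=y+\eta e$ and $u'=y-\eta e$. Put $\theta=\arg\lambda_H(u)$. For $K\ne H$ the puncture $\lambda_K$ stays in a tiny disc $D_K$ around $\lambda_K(y)$, and all these discs lie in $|\lambda|<R_0$ for a fixed $R_0$. The puncture
$$\lambda_H=-\frac{\alpha_H(v)}{\eta e^{i\varphi}\alpha_H(e)}$$
moves clockwise through the angle $\pi$ on a circle around $0$ whose radius exceeds $R_1>R_0$ when $\eta$ is small. By (1) the arguments of the $\lambda_K(y)$ are distinct modulo $\pi$ from each other and from $\theta$. So the $D_K$ lie in disjoint thin sectors that avoid the rays at angles $\theta$ and $\theta\pm\pi$.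

**Step 3: transport of the loops.** For $K\neq H$ the loop "segment to $D_K$, around $\partial D_K$, back" represents $x_K$ at every moment, so $T_\delta(x_K(u))=x_K(u')$. The loop $x_H(u)$ is dragged through the family: ray $\theta$ out to radius $R_1$, clockwise arc to angle $\theta-\varphi$, radially out to $\lambda_H$, small circle, and back. All of it avoids the $D_K$. At $\varphi=\pi$ this is $Q\,x_H(u')\,Q^{-1}$, where $Q$ is: ray $\theta$ out to $R_1$, clockwise arc to $\theta-\pi$, ray $\theta-\pi$ in. Then $Q^{-1}$ goes out along $\theta-\pi$, counterclockwise to $\theta$, and in. In $F_{u'}$ the puncture $\lambda_H(u')$ on the ray $\theta-\pi$ has modulus $>R_1$, so Lemma 4.1 applies and $Q^{-1}=\mathsf A$, the product in increasing order of argument of the $x_K(u')$ with argument in $(\theta-\pi,\theta)$. Hence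
$$T_\delta(x_H(u))=\mathsf A^{-1}x_H(u')\,\mathsf A .$$
If instead $\varphi$ runs from $0$ to $-\pi$, then $\lambda_H$ moves counterclockwise, and in the same way $T_\delta(x_H(u))=\mathsf A'x_H(u')\mathsf A'^{-1}$, where $\mathsf A'$ is the increasing product over the arguments in $(\theta,\theta+\pi)$.

**Step 4: the relations needed are the words.** Let $A,A'\in G(\mathcal C)$ be the corresponding products of the $g_K$, and let $C\ni u$, $C'\ni u'$. The arguments of $\lambda_K$, $K\ne H$, agree for $u$ and $u'$, while that of $\lambda_H$ changes from $\theta$ to $\theta+\pi$. Reading off,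
$$w(C,\theta)=g_HA'A,\quad w(C',\theta)=A'g_HA,\quad w(C',\theta+\pi)=g_HAA',\quad w(C,\theta+\pi)=Ag_HA'. \tag{3}$$
All four are equal in $G(\mathcal C)$. The first two give $g_HA'=A'g_H$, the last two give $g_HA=Ag_H$. So $\varphi_{u'}T_\delta(x_H(u))=g_H$ for both kinds of half-turn, and $\varphi_{u'}T_\delta(x_K(u))=g_K$ for $K\ne H$. For inverse paths use $T_{\delta^{-1}}=T_\delta^{-1}$. $\square$

**What is still missing.** The relations in (2) run over all $\beta\in\pi_1(B,u)$. If every $\beta$ were a concatenation of real paths in chambers and half-turns, Lemma 6.1 would give $\varphi_u\circ T_\beta=\varphi_u$, and we would be done. But $B$ omits the hyperplanes $K_X$ as well as the $H_{\mathbb C}$. A small loop around $K_X$ makes the $m_X$ punctures $\lambda_H$, $H\supset X$, twist around each other. It lies near no wall, and the relation it imposes does not have the shape of (3). Trying to compare that relation with the words directly is where a straightforward computation stops.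

The way past this is not to compute that relation at all, but to show that loops around $K_X$ are themselves concatenations of half-turns. The picture is this. Let directions have the form $x+ibe$ with $x$ in a real plane $\Pi$ and $b$ real: a three-dimensional space with floor $b=0$. The $H_{\mathbb C}$ are lines lying *in the floor*. Each $K_X$ is an arc that rises from the single point $X\cap\Pi$ of the floor. A circle around such an arc at height $b>0$ can be pushed down to a circle in the floor around $X\cap\Pi$, which hops over the lines $H\cap\Pi$ by half-turns. The next two sections carry this out.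

## 7. A plane $\Pi$ and a direction $e$ in general position

Let $n\ge2$. We choose $e,f,u_1\in V_{\mathbb R}$ and put $\Pi=u_1+\mathbb Re+\mathbb Rf$, $\ell=u_1+\mathbb Ce$, such that:

* (g1) $\alpha_H(e)\neq0$ for all $H$;
* (g2) $\kappa_X(\bar v)\kappa_Y(e)\neq\kappa_Y(\bar v)\kappa_X(e)$ for $X\ne Y$ in $\mathcal L_2$;
* (g3) $e,f$ are independent and $(\mathbb Re+\mathbb Rf)\cap X=0$ for all $X\in\mathcal L_2$;
* (g4) $(\Pi+i\mathbb Re)\cap K_X\cap K_Y=\emptyset$ for $X\neq Y$ in $\mathcal L_2$;
* (g5) $\ell$ meets the members of $\mathcal H$ in distinct points.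

**Step 1: these choices are possible.** We choose $e$, then $f$, then $u_1$, each time avoiding finitely many proper real subspaces of $V_{\mathbb R}$. A proper complex subspace of $V$ never contains $V_{\mathbb R}$, so its real points form a proper subspace.

For (g1), $e$ avoids the $H$. Then $e\notin X=K_X\cap V_{\mathbb R}$, so also $\kappa_X(e)\ne0$ for all $X$. For (g2), the form $\kappa_X(\bar v)\kappa_Y-\kappa_Y(\bar v)\kappa_X$ is nonzero, because $\kappa_X,\kappa_Y$ are independent and $\kappa_X(\bar v)\neq0$; so $e$ must avoid a proper subspace. For (g3), take $f\notin\mathbb Re$ and $f\notin X+\mathbb Re$, proper subspaces of dimensions $1$ and $n-1$. For (g5), each $Q\in\mathcal H$ meets $\ell$ in one point, since $e\notin Q$. Two of these points coincide only if $u_1\in(Q\cap Q')+\mathbb Ce$, a complex hyperplane, which $u_1$ avoids.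

For (g4), let $\tau=\kappa_X(e)\kappa_Y-\kappa_Y(e)\kappa_X$. It vanishes on $K_X\cap K_Y$ and at $e$. If $u_1+se+rf+ibe$ (with $s,r,b$ real) lies in $K_X\cap K_Y$, then $\tau(u_1)=-r\tau(f)\in\mathbb R\tau(f)$. We claim $\tau(V_{\mathbb R})=\mathbb C$. Otherwise $\tau(V_{\mathbb R})\subset\rho\mathbb R$ for some $\rho\in\mathbb C^*$, so $\tau/\rho$ is a real form. Now $\tau(v)=0$, because $v\in K_X\cap K_Y$; hence $\tau(\bar v)=\rho\,\overline{\tau(v)/\rho}=0$. But $\tau(\bar v)\ne0$ by (g2), a contradiction. So $\{x\in V_{\mathbb R}:\tau(x)\in\mathbb R\tau(f)\}$ is a proper subspace, and $u_1$ avoids it.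

**Step 2: the line $\ell$ carries all loops.** This brings every loop of $B$ into $\Pi+i\mathbb Re$, which contains $\ell$.

**Lemma 7.1.** $\pi_1(\ell\cap B)\to\pi_1(B)$ is onto, for any base point in $\ell\cap B$.

*Proof.* Write $V=V'\oplus\mathbb Ce$. As $e$ lies on no member of $\mathcal H$, these members are the graphs $z=z_j(y)$ of distinct linear forms $z_j$ on $V'$. Let $D=\bigcup_{j\neq k}\{z_j=z_k\}\subset V'$. Over $V'\setminus D$ the points $z_j(y)$ are distinct, so $B'=B\cap((V'\setminus D)\times\mathbb C)$ is a fibre bundle over $V'\setminus D$, as in Section 5, Step 2. For $K\gg0$ we have $|z_j(y)|<K(1+|y|)$ for all $j$ and $y$, so $\sigma(y)=(y,K(1+|y|))$ is a section. Hence $\pi_1(B')$ is generated by $\pi_1$ of the fibre and $\sigma_*\pi_1(V'\setminus D)$. By Lemma 5.1, $\pi_1(B')\to\pi_1(B)$ is onto, since $B'$ is $B$ minus finitely many linear hypersurfaces. But $\sigma$ is defined on all of $V'$ with values in $B$, and $V'$ is contractible, so $\sigma_*\pi_1(V'\setminus D)$ dies in $\pi_1(B)$. Thus $\pi_1$ of any fibre maps onto $\pi_1(B)$. By (g5), $\ell\cap B$ is such a fibre; it is connected, so the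 base point may be moved inside it. $\square$

**Step 3: the three-dimensional picture.** Identify $\Pi+i\mathbb Re=\{x+ibe\}$ with $\Pi\times\mathbb R\ni(x,b)$. The equation of $H_{\mathbb C}$ is $\alpha_H(x)+ib\,\alpha_H(e)=0$, that is, $b=0$ and $x\in H\cap\Pi$. By (g1), $H\cap\Pi$ is a line in $\Pi$.

The equation of $K_X$ is $g_X(x)=-ib$ with $g_X=\kappa_X/\kappa_X(e)$. On $\Pi$,
$$g_X(u_1+se+rf)=g_X(u_1)+s+r\,g_X(f).$$
Here $g_X(f)\notin\mathbb R$: if $g_X(f)=\rho\in\mathbb R$, then $f-\rho e$ is a nonzero vector of $K_X\cap V_{\mathbb R}=X$ in $\mathbb Re+\mathbb Rf$, contradicting (g3). So $g_X:\Pi\to\mathbb C$ is a real-affine bijection, and in $\Pi\times\mathbb R$ the hyperplane $K_X$ is the graph $\{(x_X(b),b)\}$ of the affine map $b\mapsto x_X(b)=g_X^{-1}(-ib)$. By (g4), $x_X(b)\ne x_Y(b)$ for all $b$ and $X\neq Y$. Finally $x_X(0)$ is the unique point of $X\cap\Pi$, so the points of $\Pi$ on two or more $H$'s are exactly the $x_X(0)$.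

## 8. Pushing loops down to the plane

**Proposition 8.1.** Let $u\in\ell\cap V_{\mathbb R}$ be regular. Every loop of $B$ at $u$ is homotopic to a concatenation of real paths inside chambers, within $\Pi$, and half-turns (with the direction $e$) at points of $\Pi$.

*Proof.* **Step 1: reduction to arcs.** By Lemma 7.1 the loop may be taken in $\ell\cap B$, the plane $\ell$ minus finitely many points. Make it piecewise linear and meeting the real axis of $\ell$ in finitely many points; these are real points of $B$, hence regular. So it suffices to treat an arc $\delta=(x(\tau),b(\tau))$ in $(\Pi+i\mathbb Re)\cap B$ between regular points of $\Pi$ with $b>0$ in the interior. The case $b<0$ is identical, with the half-turns $0\to-\pi$. Let $b\le b_{\max}$ on $\delta$.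

**Step 2: straightening the $K_X$.** We make the rising arcs vertical. Let $\varepsilon>0$ be smaller than half the minimal distance between distinct $x_X(b),x_Y(b)$ for $0\le b\le b_{\max}$. Let $\chi$ be a smooth bump function on vectors, supported in the $\varepsilon$-ball, with $\chi(0)=1$. The vector field
$$\sum_X\chi\big(x-x_X(b)\big)\,\frac{dx_X}{db}$$
on $\Pi$, depending on $b$, is smooth with compact support, and at $x_X(b)$ only the $X$-term is nonzero. Its flow gives homeomorphisms $\psi_b$ of $\Pi$, continuous in $b$ together with their inverses, with $\psi_0=\mathrm{id}$ and $\psi_b(x_X(0))=x_X(b)$ for all $X$. Put $\Pi^\circ=\Pi\setminus\{x_X(0)\}_X$ and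
$$\tilde Z=\Big\{(\xi,b):\ \xi\in\Pi^\circ,\ 0\le b\le b_{\max},\ \ b>0\text{ or }\xi\notin\bigcup_H H\Big\},\qquad \Psi(\xi,b)=(\psi_b(\xi),b).$$
Then $\Psi(\tilde Z)\subset B$. For $b>0$ only the $K_X$ must be avoided, and $\psi_b(\xi)\neq x_X(b)$; for $b=0$ the image is the regular real point $\xi$. The arc $\delta$ is the image under $\Psi$ of $(\xi(\tau),b(\tau))$ with $\xi=\psi_b^{-1}(x)$, a path in $\tilde Z$.

**Step 3: pushing down.** In $\Pi^\circ$ homotope $\xi$, with endpoints fixed, to a piecewise linear path $\xi'$ that crosses the lines $H\cap\Pi$ transversally, one at a time, finitely often. Keep $b$ unchanged. The homotopy stays in $\tilde Z$, since $b>0$ except at the fixed regular endpoints. Next choose a function $b'$ with $0\le b'\le b_{\max}$, vanishing at the endpoints and positive wherever $\xi'\in\bigcup H$, and deform $b$ to $b'$ by $(1-t)b+tb'$. Where $\xi'$ lies on some $H$, both $b$ and $b'$ are positive, so we stay in $\tilde Z$. We may take $b'$ tiny and supported in disjoint short intervals, one around each crossing time.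

Apply $\Psi$. Outside these intervals $b'=0$ and $\psi_0=\mathrm{id}$, so there the arc is a real path inside a chamber, within $\Pi$. In the interval of a crossing at $y$, where $y$ lies on exactly one $H$, the arc is a short excursion through $b>0$ near $(y,0)$, with endpoints in $\Pi$ on the two sides of $H$.

**Step 4: excursions are half-turns.** Let $O$ be a small ball around $(y,0)$ in $\Pi\times\mathbb R$. It meets $\bigcup\mathcal H$ only in $H_{\mathbb C}$, which lies in $b=0$. So the set
$$O^+=O\cap\big(\{b>0\}\cup\{b=0,\ x\notin H\}\big)$$
lies in $B$. For small $b_0>0$ it is star-shaped with respect to $(y,b_0)$, because on a segment from $(y,b_0)$ to a point of $O^+$ we have $b>0$ except possibly at that endpoint. Hence $O^+$ is contractible. It contains the excursion, if the interval was short and $b'$ tiny. It also contains the half-turn $y+\eta e^{i\varphi}e$, $0\le\varphi\le\pi$, which in our coordinates is $(y+\eta\cos\varphi\,e,\ \eta\sin\varphi)$, and the two convex halves of $(O\cap\Pi)\setminus H$. So the excursion is homotopic in $O^+$ to a real path inside a chamber, then the half-turn at $y$ through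 $b>0$ or its inverse, then a real path inside a chamber. $\square$

For $n=2$ and $N\ge2$, where $\Pi=V_{\mathbb R}$ and the only $X$ is $\{0\}$, a horizontal circle around the arc $K_X$ at small height $b>0$ becomes in this way a circuit around the origin of the plane, which crosses each of the $m$ lines twice. So the loop around $K_X$ is a concatenation of $2m$ half-turns and real paths.

## 9. End of the proof of Theorem 2

Let $G_0=G(\mathcal C)$ for $\mathcal C$ the set of chambers meeting $\Pi$, and fix a regular $u\in\ell\cap V_{\mathbb R}\subset\Pi$. Such $u$ exist because $\alpha_H(e)\neq0$ for all $H$.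

**Step 1: the map $\pi_1(M,v)\to G_0$.** Let $\beta\in\pi_1(B,u)$. By Proposition 8.1 it is a concatenation of real paths in chambers, within $\Pi$, and half-turns at points of $\Pi$. The endpoints of these half-turns lie in $\Pi$, because $e$ is parallel to $\Pi$, so their chambers belong to $\mathcal C$. By Lemma 6.1 applied to each piece, $\varphi_u\circ T_\beta=\varphi_u$. Hence $\varphi_u$ kills all $x^{-1}T_\beta(x)$, and by Proposition 5.2 it induces $\pi_1(M,v)\to G_0$, $m_H\mapsto g_H$.

**Step 2: the inverse.** By (i), $g_H\mapsto m_H$ defines a homomorphism $G_0\to\pi_1(M,v)$. The $m_H$ generate $\pi_1(M,v)$ by Proposition 5.2, so the two maps are mutually inverse. This is the presentation in (iii). In (ii) we impose all words; all of them equal $\Omega$ by (i), so the additional relations already hold in $\pi_1(M,v)\cong G_0$, and (ii) follows.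

**Step 3: counting.** A chamber meets $\Pi$ in a convex set, so the chambers meeting $\Pi$ correspond to the regions of the $N$ lines $H\cap\Pi$. Any two of these lines meet in exactly one point, and the intersection points are the distinct points $x_X(0)$, lying on $m_X$ lines each. Add the lines one at a time, starting from one region. A new line carrying $k$ intersection points with earlier lines adds $k+1$ regions, and the point $x_X(0)$ is counted for all lines through it except the first. The total is $1+N+\sum_X(m_X-1)=1+N+b_2$. $\blacksquare$

## 10. The Coxeter plane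

From here on, $(W,S)$ is finite irreducible of rank $n\geq2$, acting on Euclidean space $V_{\mathbb R}$, with unit roots $\alpha_t$ ($t\in T$) chosen positive. Write $\alpha_t(x)=(\alpha_t,x)$, extended $\mathbb C$-linearly, so $t(x)=x-2\alpha_t(x)\alpha_t$. Let $H_t$ be the mirror of $t$, also regarded as a complex hyperplane in $V$; $\mathcal A$ is the set of mirrors; $C_0$ is the fundamental chamber. The Coxeter graph is a tree. Let $S=L\sqcup R$ be its bipartition; the elements of $L$ commute with each other, and so do those of $R$. Put
$$w_L=\prod_{s\in L}s,\qquad w_R=\prod_{s\in R}s,\qquad c=w_Lw_R .$$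
We treat this *bipartite* Coxeter element first. The purpose of this section is a $c$-stable plane in which all mirrors can be seen.

**Step 1: the plane.** Number the simple roots $\alpha_i$. Their Gram matrix is $I-A$ with $A\ge0$ symmetric, irreducible and bipartite. By Perron–Frobenius there is a vector $a>0$ with $Aa=\rho a$. With the dual basis $\omega_i$, $(\omega_i,\alpha_j)=\delta_{ij}$, put
$$p_R=\sum_{i\in L}a_i\omega_i,\qquad p_L=\sum_{j\in R}a_j\omega_j .$$
Both are nonzero, since $L,R\neq\emptyset$. The vector $p_L$ lies in the closure of $C_0$, and the simple reflections fixing it are those in $L$, so its stabilizer is $W_L=\langle L\rangle$. Since $L$ consists of reflections in pairwise orthogonal roots, the reflections in $W_L$ are exactly the elements of $L$. Likewise the stabilizer of $p_R$ is $W_R=\langle R\rangle$, with reflections $R$.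

We claim $\sum_{i\in L}a_i\alpha_i=p_R-\rho p_L$. Pair both sides with $\alpha_i$, $i\in L$: both give $a_i$. Pair with $\alpha_j$, $j\in R$: the left side gives $-\sum_{i\in L}A_{ij}a_i=-\rho a_j$, as does the right. So the plane $P=\langle p_L,p_R\rangle$ is stable under $w_L$, which fixes $p_L$ and negates $p_R-\rho p_L$. Thus $w_L|_P$ is the reflection in the line $\mathbb Rp_L$. Symmetrically $w_R|_P$ is the reflection in $\mathbb Rp_R$. The open cone $\mathcal K$ spanned by $p_L$ and $p_R$ lies in $C_0$.

**Step 2: the angle.** Orient $P$ so that $p_R$ has angle $0$ and $p_L$ has angle $\psi\in(0,\pi)$, and let $r(\theta)$ be the unit vector at angle $\theta$. Then $c|_P$ is the rotation by $2\psi$, and the cones at angles $(j\psi,(j+1)\psi)$, $j=0,1,2,\dots$, are $g_j\mathcal K$ with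
$$g_0=1,\quad g_1=w_L,\quad g_2=w_Lw_R,\quad g_3=w_Lw_Rw_L,\ \dots$$
Each $g\mathcal K$ lies in $gC_0$, so $g\mathcal K\cap g'\mathcal K=\emptyset$ for $g\ne g'$. Let $j$ be the integer with $j\psi\le2\pi<(j+1)\psi$. The cone $g_j\mathcal K$ contains the directions at angles just above $2\pi$, hence meets $\mathcal K$. So $g_j=1$, the two cones coincide, and $j\psi=2\pi$. As $\det(g_j|_P)=(-1)^j$, the number $j$ is even, say $j=2m$. Thus $\psi=\pi/m$ and $c^m=g_{2m}=1$.

**Step 3: mirrors in $P$.** Since $P$ contains regular vectors, each $H_t\cap P$ is a line. It meets no $g_j\mathcal K$, so it is spanned by one of the rays at angles $j\psi$, i.e. by some $c^kp_R$ or $c^kp_L$. Then $c^{-k}tc^k$ fixes $p_R$ or $p_L$, so it lies in $R$ or in $L$. This gives: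

* (a) every $t\in T$ equals $c^ksc^{-k}$ for some $s\in S$, $k\in\mathbb Z$;
* (b) if $H_s\cap P=H_t\cap P$, then $s=t$ or $\alpha_s\perp\alpha_t$;
* (c) the ray $\mathbb R_{>0}\,gp_L$ (resp. $\mathbb R_{>0}\,gp_R$), $g\in W$, lies on exactly $|L|$ (resp. $|R|$) mirrors.

For (b), use the same ray for $s$ and $t$; both are then conjugate by the same $c^{-k}$ into $L$, or both into $R$. For (c), translate by $g^{-1}$.

**Example 3.** For type $A_3$ with the graph $1-2-3$, take $L=\{1,3\}$, $R=\{2\}$. Then $\rho=\sqrt2/2$ and $a=(1,\sqrt2,1)$, so $p_R=\omega_1+\omega_3$ and $p_L=\sqrt2\,\omega_2$. From $p_R-\rho p_L\perp p_L$ and $p_L-\rho p_R\perp p_R$ we get $|p_L|=|p_R|$ and $\cos\psi=\rho$, so $\psi=\pi/4$ and $m=4$. Note that $\alpha_1$ and $\alpha_3$ take the same values on $P$. So the point $v_0$ of the next section, which lies in the complexification of $P$, does *not* satisfy (1).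

## 11. Half-twists at a point over the Coxeter plane

We choose a base point adapted to $c$ and define loops that will turn out to be the dual generators.

**Step 1: the point $v_0$.** Let $r_*=r(\psi/2)\in\mathcal K\subset C_0$ and
$$v_0=r_*+i\,r\big(\tfrac\psi2-\tfrac\pi2\big).$$
By the addition formulas $e^{i\theta}v_0=r(\tfrac\psi2+\theta)+i\,r(\tfrac\psi2+\theta-\tfrac\pi2)$. In particular $cv_0=e^{2i\psi}v_0=e^{2\pi i/m}v_0$.

The map $P^*\to\mathbb C$, $\alpha\mapsto\alpha(v_0)$, is $\mathbb R$-linear and injective, since the real and imaginary parts of $v_0$ form a basis of $P$. As $\alpha_t|_P\ne0$, it follows that $v_0\in M$. Also, if $\alpha_s(v_0)/\alpha_t(v_0)\in\mathbb R$, then $H_s\cap P=H_t\cap P$.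

**Step 2: clear segments.** Let $s\neq t$ and $\mu\in[0,2]$. We claim
$$\alpha_s(v_0)-\mu(\alpha_s,\alpha_t)\alpha_t(v_0)\neq0 .$$
If this vanished, then $(\alpha_s,\alpha_t)\ne0$, since $\alpha_s(v_0)\neq0$, and $\alpha_s(v_0)/\alpha_t(v_0)$ would be real. By Step 1 and (b), $\alpha_s\perp\alpha_t$, a contradiction. The left side is the value of $\alpha_s$ at $v_0-\mu\alpha_t(v_0)\alpha_t$, which for $\mu\in[0,2]$ runs along the segment $[v_0,tv_0]$; on it $\alpha_t$ takes the value $(1-\mu)\alpha_t(v_0)$. So $[v_0,tv_0]$ meets $\bigcup H$ only in its midpoint, which lies on $H_t$. By scaling, the same holds for $e^{i\theta}v_0$.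

**Step 3: half-twists.** The stabilizer in $W$ of a point of $V$ is generated by the reflections fixing it, so $W$ acts freely on $M$, and $M\to M/W$ is a covering with group $W$. A loop in $M/W$ at $[v']$ that lifts to a path from $v'$ to $gv'$ is sent to $g$. With paths composed from left to right this is a homomorphism $\pi_1(M/W,[v'])\to W$ with kernel $\pi_1(M,v')$.

**Definition (half-twist).** Let $v'\in M$ be such that $[v',tv']$ meets $\bigcup H$ only in its midpoint. Then $\tau_t(v')$ is the loop in $M/W$ at $[v']$ whose lift goes along $[v',tv']$, with a small counterclockwise half-circle around the midpoint in the complex line $v'+\mathbb C\alpha_t$. In the coordinate $\alpha_t$ the lift runs from $z_0=\alpha_t(v')$ to $-z_0$.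

The loop $\tau_t(v')$ maps to $t$. Its square lifts to the path just described followed by its image under $t$. Since $t$ preserves the line $v'+\mathbb C\alpha_t$ and $\alpha_t\circ t=-\alpha_t$, the second part runs in the coordinate $\alpha_t$ from $-z_0$ to $z_0$, again with a counterclockwise half-circle. Altogether: straight to near the midpoint, a full counterclockwise circle, and back. So the lift of $\tau_t(v')^2$ is the straight meridian of $H_t$ at $v'$ with $u=\alpha_t$.

## 12. The loops $\gamma$ and $\Delta^2$

**Step 1: Brieskorn's theorem, moved to $v_0$.** We use Brieskorn (Invent. Math. 12 (1971)) in this form: the $\tau_s(r_*)$, $s\in S$, generate $\pi_1(M/W,[r_*])$, with the braid relations as defining relations, so that $\pi_1(M/W,[r_*])\cong B(W)$, $\tau_s(r_*)\leftrightarrow s$. The segment $[r_*,sr_*]$ meets only $H_s$, because $s$ permutes the positive roots other than $\alpha_s$, so all $\alpha_t$ with $t\neq s$ are positive at both ends. The statement does not depend on conventions: complex conjugation on $M$ exchanges counterclockwise and clockwise half-circles and fixes $[r_*]$, and the braid relations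 are invariant under reversal of words.

Move the base point along $v_\sigma=r_*+i\sigma\,r(\tfrac\psi2-\tfrac\pi2)$, $\sigma\in[0,1]$. The real part of the segment $[v_\sigma,sv_\sigma]$ is $[r_*,sr_*]$. So $\alpha_t\ne0$ on it for $t\ne s$, and $\alpha_s$ vanishes only at the midpoint. Hence the $\tau_s(v_\sigma)$ form a continuous family of loops, and $\pi_1(M/W,[v_0])\cong B(W)$ with $\tau_s:=\tau_s(v_0)\leftrightarrow s$.

The *tubes* $wC_0+iV_{\mathbb R}$ are convex, contained in $M$, and simply transitively permuted by $W$. Their common image $U\subset M/W$ is therefore a copy of a convex set, and it contains all $[v_\sigma]$. So we may use $U$ as a thick base point: a path in $M$ from the tube of $C_0$ to that of $gC_0$ determines an element of $\pi_1(M/W,[v_0])$ mapping to $g$, and the element attached to a path starting in another tube is found by translating the path back by $W$.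

**Step 2: the loop $\gamma$.** Let $\gamma$ be the loop $\theta\mapsto[e^{i\theta}v_0]$, $0\le\theta\le2\psi$; it closes up because $e^{2i\psi}v_0=cv_0$.

**Proposition 12.1.** $\gamma=\prod_{s\in L}\tau_s\cdot\prod_{s\in R}\tau_s$.

*Proof.* We find a part of $M$ that contains the first half of $\gamma$ and whose topology we can read off. Let
$$Q=\{x\in V_{\mathbb R}:\alpha_t(x)>0\text{ for all }t\in T\setminus L\},\qquad Y_L=(Q+iV_{\mathbb R})\setminus\bigcup_{s\in L}H_s\ \subset\ M .$$
$Q$ is a convex open cone. It contains $p_L$, since $\alpha_t(p_L)\geq0$ with equality only if $t$ fixes $p_L$, that is, $t\in L$. It is $W_L$-stable: $s\in L$ permutes the positive roots other than $\alpha_s$ and fixes $\alpha_{s'}$ for $s'\in L\setminus\{s\}$, so it permutes the positive roots $\alpha_t$ with $t\notin L$. As $Q\supset C_0$, it contains $W_LC_0$.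

*The map $a=(\alpha_s)_{s\in L}:Y_L\to(\mathbb C^*)^L$ is a homotopy equivalence.* For $z\in(\mathbb C^*)^L$ put $\zeta(z)=K(1+|z|)p_L+\sum_{s\in L}z_s\alpha_s$. For $K\gg0$ its real part lies in $Q$, because $\alpha_t(p_L)>0$ for $t\notin L$. And $a(\zeta(z))=z$, since the $\alpha_s$, $s\in L$, are orthonormal and vanish at $p_L$. The fibres of $a$ are convex, so $x\mapsto(1-\tau)x+\tau\zeta(a(x))$ deforms $Y_L$, along the fibres of $a$, onto the image of the section $\zeta$, keeping that image fixed.

The tubes of $C_0$ and of $w_LC_0$ lie in $Y_L$ and are mapped by $a$ into $\{\mathrm{Re}>0\}^L$ and $\{\mathrm{Re}<0\}^L$. So a path class in $Y_L$ from the first tube to the second is determined by how each coordinate $\alpha_s$, $s\in L$, turns around $0$ from the right half-plane to the left one. Say it has class $+\pi$ if it is homotopic, with ends in these half-planes, to a counterclockwise half-turn.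

*First half of $\gamma$.* For $\theta\in[0,\psi]$ the real part $r(\tfrac\psi2+\theta)$ goes from $\mathcal K$ through $\mathbb R_{>0}p_L$ to $w_L\mathcal K$, inside $Q$. Each $\alpha_s(e^{i\theta}v_0)=e^{i\theta}\alpha_s(v_0)$, $s\in L$, turns counterclockwise by $\psi<\pi$ and goes from $\mathrm{Re}>0$ to $\mathrm{Re}<0$. Its argument starts in $(-\tfrac\pi2,\tfrac\pi2)$, increases by less than $\pi$, and so ends in $(\tfrac\pi2,\tfrac{3\pi}2)$: class $+\pi$.

*The product $\prod_L\tau_s$.* Let $L=\{s_1,\dots,s_k\}$. The lift of $\tau_{s_1}(r_*)\cdots\tau_{s_k}(r_*)$ from $r_*$ has as $j$-th piece $s_1\cdots s_{j-1}$ applied to the lift of $\tau_{s_j}(r_*)$. The real part of the lift of $\tau_{s_j}(r_*)$ stays on $[r_*,s_jr_*]$, because $r_*$ is real and the half-circle lies in $r_*+\mathbb C\alpha_{s_j}$. So the real part of each piece lies in $Q$, which is convex and $W_L$-stable. Along the $j$-th piece $\alpha_{s_j}$ makes a counterclockwise half-turn from positive to negative. The other $\alpha_s$, $s\in L$, are constant, by orthogonality. So again every coordinate has class $+\pi$, and the path runs from the tube of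 $C_0$ to that of $w_LC_0$. The two path classes agree.

*Second half.* For $\theta\in[\psi,2\psi]$ translate by $w_L^{-1}$. The real part becomes $w_Lr(\tfrac\psi2+\theta)=r(\tfrac{3\psi}2-\theta)$, which goes from $\mathcal K$ through $\mathbb R_{>0}p_R$ to $w_R\mathcal K$. For $s\in R$ the values $\alpha_s(w_L^{-1}e^{i\theta}v_0)=e^{i\theta}\alpha_s(w_L^{-1}v_0)$ again turn counterclockwise by $\psi$. The same argument with $R$ in place of $L$ shows that this half is $\prod_R\tau_s$. $\square$

**Step 3: the full twist.** Let $\Omega_0$ be the loop $\theta\mapsto e^{i\theta}v_0$, $0\le\theta\le2\pi$. We show that it is $\Delta^2$. Since $e^{2i\psi}v_0=cv_0$, the part over $[2k\psi,(2k+2)\psi]$ is $c^k$ applied to the lift of $\gamma$. So $\Omega_0=\gamma^m$ is a product of $2m$ alternating factors $\prod_L\tau_s,\ \prod_R\tau_s$. The first $m$ factors correspond to $\theta\in[0,\pi]$, where the real part turns from $r_*\in C_0$ to $-r_*\in-C_0=w_0C_0$; so their product maps to $w_0$. In this half-turn each line $H_t\cap P$ is crossed exactly once. By (c), crossing a ray contributes one letter for each mirror containing that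 ray. So the first $m$ factors form a word in $S$ of length $N=\ell(w_0)$ representing $w_0$; it is reduced, and its value is $\Delta$. The last $m$ factors likewise form a word of length $N$, representing $w_0^{-1}c^m=w_0$, with value $\Delta$. Hence $\Omega_0=\Delta^2$.

## 13. The dual generators are the half-twists $\tau_t(v_0)$

By Bessis (*The dual braid monoid*, Ann. Sci. ENS 36 (2003)) and Brady–Watt (Geom. Dedicata 94 (2002)), for the bipartite $c$ the assignment $s\mapsto\mathbf s$ ($s\in S$) extends to an isomorphism $B(W)\to B_c(W)$. Let
$$f:B_c(W)\cong B(W)\cong\pi_1(M/W,[v_0]),\qquad f(\mathbf s)=\tau_s\quad(s\in S).$$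
We compute $f(\mathbf t)$ for every $t\in T$.

**Step 1: $f$ maps $\mathbf c$ to $\gamma$.** First, reduced $T$-words for $c$ have length $n$. If $cx=x$, then $w_Rx=w_Lx$, so $x-w_Lx=x-w_Rx$ lies in $\mathrm{span}(\alpha_s)_{s\in L}\cap\mathrm{span}(\alpha_s)_{s\in R}=0$. Since $L$ and $R$ each consist of orthogonal reflections, $w_Lx=x=w_Rx$ makes $x$ orthogonal to all simple roots, so $x=0$. A product of fewer than $n$ reflections has a nonzero fixed vector. So the $S$-word $c=\prod_Ls\prod_Rs$ belongs to $\mathrm{Red}_T(c)$. Let $\mathbf c\in B_c(W)$ be the common value of the words in $\mathrm{Red}_T(c)$. By Proposition 12.1, $f(\mathbf c)=\gamma$.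

**Step 2: conjugation by $\mathbf c$ in $B_c(W)$.** If $t\,t_2\cdots t_n\in\mathrm{Red}_T(c)$, then $t_2\cdots t_n\,(c^{-1}tc)\in\mathrm{Red}_T(c)$, since $t_2\cdots t_n=tc$ and $tc\cdot c^{-1}tc=c$; and conversely. With $t'=c^{-1}tc$ this gives $\mathbf t^{-1}\mathbf c=\mathbf t_2\cdots\mathbf t_n=\mathbf c\,\mathbf t'^{-1}$, so $\mathbf c^{-1}\mathbf t\,\mathbf c=\mathbf t'$ whenever $t$ begins a word of $\mathrm{Red}_T(c)$. Every $t\in T$ begins one. Indeed each $s\in L$ does, as the elements of $L$ commute. Each $s\in R$ ends one, so $csc^{-1}$ begins one, by the converse above. And $\mathrm{Red}_T(c)$ is stable under letterwise conjugation by $c$; now use (a). Therefore $\mathbf c^{-1}\mathbf t\,\mathbf c$ is the generator attached to $c^{-1}tc$, for all $t\in T$.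

**Step 3: conjugation by $\gamma$ in $\pi_1(M/W)$.** By Section 11, Step 2, the loops $\tau_t(e^{i\theta}v_0)$, $0\leq\theta\leq2\psi$, form a continuous family whose base point runs along $\gamma$. So $\gamma^{-1}\tau_t(v_0)\gamma=\tau_t(cv_0)$ as loops at $[cv_0]=[v_0]$. Apply the complex linear map $c^{-1}$ to the lift of $\tau_t(cv_0)$. It becomes a path from $v_0$ to $c^{-1}tc\,v_0$ along the segment, with a counterclockwise half-circle in the line $v_0+\mathbb Cc^{-1}\alpha_t$. Hence
$$\gamma^{-1}\tau_t(v_0)\,\gamma=\tau_{c^{-1}tc}(v_0). \tag{4}$$

**Step 4: all reflections.** By (a) write $t=c^ksc^{-k}$ with $s\in S$. Step 2 gives $\mathbf t=\mathbf c^k\mathbf s\mathbf c^{-k}$, and (4) gives $\tau_t(v_0)=\gamma^k\tau_s\gamma^{-k}$. So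
$$f(\mathbf t)=\gamma^k\tau_s\gamma^{-k}=\tau_t(v_0)\qquad\text{for all }t\in T.$$
Hence $f$ is compatible with the maps to $W$. It restricts to an isomorphism $P_c(W)\cong\pi_1(M,v_0)$ that sends $\mathbf t^2$ to the straight meridian of $H_t$ at $v_0$ with $u=\alpha_t$ (Section 11, Step 3) and $\Delta^2$ to $\Omega_0$ (Section 12, Step 3).

**Step 5: moving to a base point satisfying (1).** Example 3 shows that $v_0$ may violate (1), so we perturb it. Choose $v$ satisfying (1) in a small ball around $v_0$, as in Section 1. By compactness, for $v'$ near $v_0$ the segment from $v'$ to $v'-\alpha_t(v')\alpha_t$ still avoids all $H_s$, $s\neq t$. So the straight meridians with $u=\alpha_t$ form a continuous family as the base point moves along $[v_0,v]$, and so do the loops $\theta\mapsto e^{i\theta}v'$. By Theorem 2(i) the choice $u=\alpha_t$ is immaterial at $v$. We obtain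
$$P_c(W)\cong\pi_1(M,v),\qquad \mathbf t^2\mapsto m_{H_t},\qquad \Delta^2\mapsto\Omega. \tag{5}$$

Formula (5) also confirms the description of $\mathrm{Red}_{\mathbb T}(\Delta^2)$ in Section 2. Along $m_{H_t}$ the form $\alpha_t$ winds once around $0$ and the other $\alpha_s$ do not wind, while along $\Omega$ every $\alpha_t$ winds once. So a positive word for $\Delta^2$ contains each letter exactly once.

## 14. Proof of Theorem 1

**Step 1: rank 1.** Here $T=\{s\}$, and both $G$ and $P_c(W)$ are infinite cyclic, generated by $\mathbf s^2=\Delta^2$.

**Step 2: rank $\ge2$ and $c=w_Lw_R$.** By Theorem 2(i) and (5), each word $w(C,\theta_0)$, read as a word $\mathbf t_1^2\cdots\mathbf t_N^2$, contains each reflection once and equals $\Delta^2$. So it belongs to $\mathrm{Red}_{\mathbb T}(\Delta^2)$. Let $G_1$ be the group with one generator for each $t\in T$ and the relations that all $w(C,\theta_0)$ are equal. Since these are among the relations of $G$, there are natural surjections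
$$G_1\longrightarrow G\longrightarrow P_c(W),$$
and the composite is an isomorphism by Theorem 2(ii) and (5). An element of the kernel of $G\to P_c(W)$ lifts to $G_1$; the lift maps to $1$ in $P_c(W)$, hence is $1$. So $G\to P_c(W)$ is injective, and it is an isomorphism.

**Step 3: an arbitrary Coxeter element $c'$.** All Coxeter elements are conjugate in $W$ (Humphreys, *Reflection Groups and Coxeter Groups*, §3.16), so $c'=wcw^{-1}$ for some $w\in W$. Conjugation by $w$ maps $\mathrm{Red}_T(c)$ onto $\mathrm{Red}_T(c')$. Hence sending the generator of $t$ to that of $wtw^{-1}$ is an isomorphism $B_c(W)\to B_{c'}(W)$. It covers conjugation by $w$ on $W$, so it maps $P_c(W)$ onto $P_{c'}(W)$, the set $\mathbb T$ onto $\mathbb T$, and center onto center. It preserves the length homomorphism $\mathbf t\mapsto1$, which is well defined because the relations are homogeneous. As $\Delta^2$ is the generator of positive length of the infinite cyclic center, $\Delta^2\mapsto\Delta^2$. So $\mathrm{Red}_{\mathbb T}(\Delta^2)$ is carried onto $\mathrm{Red}_{\mathbb T}(\Delta^2)$, and the theorem for $c$ implies it for $c'$. $\blacksquare$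

## 15. How many words are needed

**Remark 1 (a small set suffices).** For bipartite $c$ of rank $\ge2$ and $v$ as in Section 13, Step 5, the words $w(C,\theta_0)$ attached to the $1+N+b_2$ chambers meeting $\Pi$ already present $P_c(W)$, by Theorem 2(iii) and (5).

**Remark 2 (a lower bound).** If $\mathcal W\subset\mathrm{Red}_{\mathbb T}(\Delta^2)$ and $P_c(W)=\langle\mathbb T:\overline{\mathcal W}\rangle$, then $|\mathcal W|\ge1+b_2$. To see this, let $k=|\mathcal W|$. The presentation has $N$ generators and $k-1$ relators, so the Euler characteristic of its presentation complex shows that the rank of $H_2$ of the complex is $(k-1)-N+\mathrm{rk}\,H_1$. This $H_2$ surjects onto $H_2(P_c(W))$, and $\mathrm{rk}\,H_1=N$, so $\mathrm{rk}\,H_2(P_c(W))\le k-1$. On the other hand, $M$ is a $K(\pi,1)$ by Deligne (Invent. Math. 17 (1972)), so $\mathrm{rk}\,H_2(P_c(W))=\mathrm{rk}\,H_2(M)$, which is $b_2$ by Brieskorn's computation of $H^*(M)$. For the dihedral group $I_2(m)$ we have $N=m$ and $b_2=m-1$, and Section 3 shows that the bound $1+b_2=m$ is attained by the $m$ rotations of one word. In Example 2 these are $a^2b^2d^2$, $b^2d^2a^2$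 and $d^2a^2b^2$.
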